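\title{Class numbers in an anticyclotomic $\mathbb{Z}_5$-tower:\\ a counterexample to a conjecture of Washington}

\begin{abstract}
Let $\ell\neq p$ be primes, let $L/K$ be an extension of number fields of degree $p$, let $K_n$ be the layers of a $\mathbb{Z}_\ell$-extension of $K$, and let $p^{e_n}$ be the exact power of $p$ dividing the class number of $LK_n$. A conjecture of Washington predicts that $e_n=A\ell^n+B$ for all large $n$. We show that this is false. For $K=\mathbb{Q}(\sqrt{-3})$, $L=K(\sqrt[3]{5})$, $p=3$ and the anticyclotomic $\mathbb{Z}_5$-extension of $K$, we prove that $e_n-e_{n-1}\geq 4\cdot 5^{n-1}$ for odd $n$ and $e_n=e_{n-1}$ for even $n\geq 2$. The same alternation holds, for large $n$, for infinitely many cubic extensions $L/K$, and for these $e_n/5^n$ has no finite limit. Genus theory and a class number formula reduce the question to a congruence for one modular unit on $X_0(7)$, and this congruence is decided by the residue of $j/27$ at a prime above $3$, which alternates along the tower.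
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The conjecture}

Let $\ell\neq p$ be primes and let $K$ be a number field. Let $K_\infty/K$ be a $\mathbb{Z}_\ell$-extension, that is, a Galois extension with group $\mathbb{Z}_\ell$, and let $K_n$ be the unique subfield of $K_\infty$ of degree $\ell^n$ over $K$. Let $L/K$ be an extension of degree $p$, let $L_\infty=LK_\infty$, and let $L_n=LK_n$ be the unique subfield of $L_\infty$ of degree $\ell^n$ over $L$. Write the class number of $L_n$ as $h(L_n)=p^{e_n}r$ with $p\nmid r$. The following conjecture is stated in \cite{Problem}.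

\begin{quote}
\textbf{Conjecture (Washington).} \emph{There are real constants $A\geq 0$ and $B$, independent of $n$, and an integer $n_0$ such that $e_n=A\ell^n+B$ for all $n>n_0$.}
\end{quote}

To see where the shape $A\ell^n+B$ comes from, suppose that $L/K$ is cyclic. Genus theory explains how the extension $L_n/K_n$ creates ideal classes of order $p$: each prime of $K_n$ that ramifies in $L_n$ contributes a group of order $p$, and these contributions are then divided by the image of the units of $K_n$ under the local norm residue symbols. Both sides of this balance can be counted. A prime of $K$ either splits completely in $K_\infty$, and then has $\ell^n$ primes above it in $K_n$, or the number of primes above it is eventually constant. The archimedean places split completely, so the unit rank of $K_n$ is $r\ell^n-1$, where $r$ is the number of archimedean places of $K$. Both counts have the form $a\ell^n+b$, and one guesses that $e_n$ does too. The term $\ell^n$ cannot be omitted: Remark~\ref{rem:inert} gives $e_n\geq 5^n-1$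 in an example where two completely split primes ramify and $r=1$.

What the count does not control is how many units happen to be local norms. The delicate case is the one in which the two sides balance: $K$ is imaginary quadratic and exactly one ramified prime splits completely in $K_\infty$. The counterexample is of this kind.

\subsection{Results}

Throughout the paper,
\[
K=\mathbb{Q}(\sqrt{-3}),\qquad \mathcal{O}=\mathbb{Z}[\omega],\quad \omega^2+\omega+1=0,\qquad \pi=\sqrt{-3}=1+2\omega,\qquad \mathfrak{p}=(\pi),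
\]
$p=3$, $\ell=5$, and $K_\infty/K$ is the anticyclotomic $\mathbb{Z}_5$-extension, the one contained in the union of the ring class fields of $5$-power conductor (Section~\ref{sec:tower}).

\begin{theorem}\label{thm:main}
Let $L=K(\sqrt[3]{5})$ and let $3^{e_n}$ be the exact power of $3$ dividing $h(L_n)$.
\begin{enumerate}
\item[(a)] If $n\geq 1$ is odd, then $e_n-e_{n-1}\geq 4\cdot 5^{n-1}$.
\item[(b)] If $n\geq 2$ is even, then $e_n=e_{n-1}$.
\end{enumerate}
\end{theorem}

This disproves the conjecture. If $e_n=A5^n+B$ for all $n>n_0$, then $e_n-e_{n-1}=4A\,5^{n-1}$ for $n>n_0+1$. Part (b) forces $A=0$, and then every large odd $n$ contradicts part (a).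

\begin{theorem}\label{thm:family}
Let $d>1$ be a cube-free integer prime to $3$, with $d\not\equiv\pm1\pmod 9$, all of whose prime factors are $5$ or $\equiv 1\pmod 3$. Let $L=K(\sqrt[3]{d})$ and let $3^{e_n}$ be the exact power of $3$ dividing $h(L_n)$. There is $n_0=n_0(d)\geq 1$, with $n_0=1$ if $d$ is a power of $5$, such that for $n\geq n_0$,
\[
e_n-e_{n-1}\geq 4\cdot 5^{n-1}\quad\text{for $n$ odd},\qquad e_n=e_{n-1}\quad\text{for $n\geq 2$ even}.
\]
In particular $\liminf_n e_n/5^n>0$ and $e_n/5^n$ has no finite limit, so that not even $e_n=A5^n+o(5^n)$ holds for any real $A$. For $d=5$ we have $e_n\geq(5^{n+1}-1)/6$ for $n$ odd, and $\liminf_n e_n/5^n\geq 1/6$.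
\end{theorem}

We call an integer $d$ as in Theorem~\ref{thm:family} \emph{admissible}. Every prime $d\equiv 4,7\pmod 9$ is admissible, and different primes give different fields $L$ because the ramification differs, so the family is infinite. Theorem~\ref{thm:main} is the case $d=5$ of the first assertion of Theorem~\ref{thm:family}. We prove the two theorems together; the reader may keep $d=5$ in mind.

\subsection{The method and a model computation}\label{sub:model}

Let $\Gamma_n=\mathrm{Gal}(K_n/K)$. Since $5$ is invertible in $\mathbb{Z}_3$, every $\mathbb{Z}_3[\Gamma_n]$-module splits into a part coming from level $n-1$ and a \emph{new} part, and $3^{e_n-e_{n-1}}$ is the order of the new part of the $3$-class group of $L_n$ (Section~\ref{sec:tower}). Genus theory expresses the vanishing of this new part through the class group of $K_n$ and the residues modulo $\pi^2$ of the units of $K_n$ at the $5^n$ primes above $\mathfrak{p}$ (Section~\ref{sec:genus}). A class number formula for a modular unit $u_n$ merges the two conditions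 into one condition on $u_n$ (Section~\ref{sec:unit}). Sections~\ref{sec:j}--\ref{sec:even} compute $u_n$ modulo $\pi^2$.

The last step can be seen by hand. Let $K_v=\mathbb{Q}_3(\pi)$, and let $K_v'=K_v(\sqrt{-7})$ be its unramified quadratic extension. We shall see that a unit of $K_v$ is a norm from the completion of $L$ exactly when it is $\equiv\pm1\pmod{\pi^2}$, and that the conjugates of $u_n$ are the norms from $K_v'$ to $K_v$ of numbers $t\in K_v'$ satisfying
\begin{equation}\label{eq:model}
j\,t=(t^2+13t+49)(t^2+5t+1)^3 ,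
\end{equation}
where $j$ is the $j$-invariant of a curve with complex multiplication by $\mathbb{Z}+5^{n+1}\mathcal{O}$.

Take first $j=0$, the invariant of $\mathbb{C}/\mathcal{O}$. The roots of \eqref{eq:model} are
\[
t=\frac{-13\pm3\pi}{2}=1+\frac{-15\pm 3\pi}{2}\qquad\text{and}\qquad t=\frac{-5\pm\pi\sqrt{-7}}{2}.
\]
The first two lie in $K_v$ and are $\equiv1\pmod{\pi^2}$, so their norms $t^2$ are $\equiv 1\pmod{\pi^2}$. The last two are conjugate over $K_v$ with product $1$. So for $j=0$ all four norms are local norms from $L$.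

Now take $t=-1+\pi$, simply as an element of $K_v$. Its norm from $K_v'$ is $t^2=1-2\pi+\pi^2\equiv 1+\pi\pmod{\pi^2}$, which is not a local norm from $L$. From $t^2=-2-2\pi$ we get $t^2+5t+1=-3(2-\pi)$ and $t^2+13t+49=34+11\pi$, so \eqref{eq:model} gives
\[
\frac{j}{27}=-\frac{(34+11\pi)(2-\pi)^3}{-1+\pi}\equiv 34\cdot 8\equiv-1\pmod\pi .
\]
Section~\ref{sec:odd} shows that these two computations are representative: the behavior of the norms is decided by whether $j/27$ is $0$ or $-1$ modulo the prime above $3$. Section~\ref{sec:j} shows that this residue is $0$ for conductor $5^m$ with $m$ even and $-1$ for $m$ odd, because $5\equiv-1\pmod 3$. This is the source of the parity in the theorems.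

\section{The tower and new parts}\label{sec:tower}

Fix once and for all embeddings $\overline{\mathbb{Q}}\subset\mathbb{C}$ and $\overline{\mathbb{Q}}\subset\overline{\mathbb{Q}}_3$.

\subsection{Ring class fields of conductor $5^m$}

For $m\geq0$ let $\mathcal{O}_m=\mathbb{Z}+5^m\mathcal{O}$, the order of index $5^m$ in $\mathcal{O}$. We recall the standard facts. A lattice $\mathfrak{a}\subset K$ is a \emph{proper} $\mathcal{O}_m$-lattice if $\{x\in K: x\mathfrak{a}\subset\mathfrak{a}\}=\mathcal{O}_m$. For orders in quadratic fields this is equivalent to $\mathfrak{a}$ being an invertible fractional $\mathcal{O}_m$-ideal, and to $\mathfrak{a}$ being locally principal: $\mathfrak{a}\otimes\mathbb{Z}_q=x_q(\mathcal{O}_m\otimes\mathbb{Z}_q)$ for every prime $q$. In particular $[\mathfrak{a}\mathcal{O}_k:\mathfrak{a}]=5^{m-k}$ for $k\leq m$. Sending a finite idele $x$ to the lattice $x\widehat{\mathcal{O}}_m\cap K$ identifies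
\[
K^\times\backslash\mathbb{A}_{K,f}^\times/\widehat{\mathcal{O}}_m^\times=\mathrm{Pic}(\mathcal{O}_m).
\]
The \emph{ring class field} $K[m]$ is the abelian extension of $K$ for which the Artin map induces an isomorphism
\[
\mathrm{Pic}(\mathcal{O}_m)\cong G_m:=\mathrm{Gal}(K[m]/K),\qquad[\mathfrak{b}]\mapsto\sigma_{\mathfrak{b}},
\]
where $\sigma_{\mathfrak{q}\cap\mathcal{O}_m}$ is the Frobenius element of a prime $\mathfrak{q}\nmid 5$ of $K$. We abbreviate it to $\sigma_{\mathfrak{q}}$. For $k\leq m$, restriction $G_m\to G_k$ corresponds to $\mathfrak{a}\mapsto\mathfrak{a}\mathcal{O}_k$.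

The prime $5$ is inert in $K$. Put $\mathfrak{o}=\mathcal{O}\otimes\mathbb{Z}_5$, the ring of integers of the unramified quadratic extension of $\mathbb{Q}_5$, and $\mathfrak{o}_m=\mathcal{O}_m\otimes\mathbb{Z}_5=\mathbb{Z}_5+5^m\mathfrak{o}$. Since $\mathcal{O}$ has class number $1$, we have $\mathbb{A}_{K,f}^\times=K^\times\widehat{\mathcal{O}}^\times$. Since $\mathcal{O}_m$ and $\mathcal{O}$ differ only at $5$ and $\mathcal{O}^\times=\mu_6$, this gives for $m\geq1$
\begin{equation}\label{eq:Gm}
G_m\cong\mathfrak{o}^\times/\mu_6\mathfrak{o}_m^\times=\mathfrak{o}^\times/\mu_6\,\mathbb{Z}_5^\times(1+5^m\mathfrak{o}).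
\end{equation}
If $x\in\mathcal{O}$ is prime to $5$, the ideal $x\mathcal{O}\cap\mathcal{O}_m$ comes from the idele that is $x$ away from $5$ and $1$ at $5$; dividing by the principal idele $x$, we see that its class corresponds to $x^{-1}$ in \eqref{eq:Gm}. We have $\mathfrak{o}^\times=\mu_{24}\times(1+5\mathfrak{o})$, $\mathbb{Z}_5^\times=\mu_4\times(1+5\mathbb{Z}_5)$ and $\mu_6\mu_4=\mu_{12}$. The logarithm maps $(1+5\mathfrak{o})/(1+5\mathbb{Z}_5)$ isomorphically onto $5\mathfrak{o}/5\mathbb{Z}_5\cong\mathbb{Z}_5$, and the image of $1+5^m\mathfrak{o}$ onto $5^{m-1}\mathbb{Z}_5$. Hence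
\[
G_m\cong\mathbb{Z}/2\times\mathbb{Z}/5^{m-1}\quad(m\geq1),\qquad\varprojlim G_m=\mathfrak{o}^\times/\mu_6\mathbb{Z}_5^\times\cong\mathbb{Z}/2\times\mathbb{Z}_5 .
\]
Let $K_n\subset K[n+1]$ be the fixed field of the subgroup of order $2$ of $G_{n+1}$. Then $\Gamma_n=\mathrm{Gal}(K_n/K)\cong\mathbb{Z}/5^n$, and $K_\infty=\bigcup_nK_n$ is the anticyclotomic $\mathbb{Z}_5$-extension. For $n\geq1$ let $\Gamma_n[5]=\mathrm{Gal}(K_n/K_{n-1})$ be the subgroup of order $5$. The kernel of $G_{n+1}\to G_n$ has order $5$ and meets the kernel of $G_{n+1}\to\Gamma_n$ trivially, so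
\begin{equation}\label{eq:kernel}
\ker\big(\mathrm{Pic}(\mathcal{O}_{n+1})\to\mathrm{Pic}(\mathcal{O}_n)\big)\cong\Gamma_n[5]\qquad(n\geq 1).
\end{equation}

\subsection{Decomposition of primes}

Let $\alpha=3+\omega$, of norm $7$, and $\mathfrak{n}=(\alpha)$.

\begin{lemma}\label{lem:primes}
\begin{enumerate}
\item[(a)] The prime $5$ is totally ramified in $K[m]/K$, so $K_n$ has a unique prime above $5$.
\item[(b)] For $m\geq1$, $\sigma_{\mathfrak{p}}$ is the element of order $2$ of $G_m$. Hence $\mathfrak{p}$ splits completely in $K_n$, and each prime of $K_n$ above $\mathfrak{p}$ is inert in $K[n+1]$.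
\item[(c)] The restrictions of $\sigma_{\mathfrak{n}}$ and $\sigma_{\bar{\mathfrak{n}}}$ each generate $\Gamma_n$. Hence $\mathfrak{n}$ and $\bar{\mathfrak{n}}$ remain prime in $K_n$.
\item[(d)] Let $\mathfrak{q}$ be a prime of $K$ above a prime $q\equiv1\pmod 3$. If $n$ is large, the decomposition group of $\mathfrak{q}$ in $\Gamma_n$ is nontrivial.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inertia group at $5$ is the image of $\mathfrak{o}^\times$, which is all of $G_m$ by \eqref{eq:Gm}.

For (b) and (c) note that $\mu_6=\{\pm1,\pm\omega,\pm(1+\omega)\}$. So an element of $\mathfrak{o}^\times$ is trivial in $G_m$ if and only if, modulo $5^m$, its coordinates in the basis $1,\omega$ have the form $(c,0)$, $(0,c)$ or $(c,c)$.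

(b) Since $\pi^2=-3\in\mathbb{Z}_5^\times$, we have $\sigma_{\mathfrak{p}}^2=1$. The coordinates $(1,2)$ of $\pi$ are not of the above form modulo $5$, so $\sigma_{\mathfrak{p}}\neq1$.

(c) The coordinates of $\alpha^2=8+5\omega$ are not of the above form modulo $25$, so $\sigma_{\mathfrak{n}}^2\neq1$ in $G_2$ and $\sigma_{\mathfrak{n}}$ is nontrivial in $\Gamma_1$. An element of the cyclic $5$-group $\Gamma_n$ that is nontrivial in $\Gamma_1$ is a generator. Since $\alpha\bar\alpha=7\in\mathbb{Z}_5^\times$, we have $\sigma_{\bar{\mathfrak{n}}}=\sigma_{\mathfrak{n}}^{-1}$.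

(d) Here $q$ splits in $K$, so $\mathfrak{q}=(x)\neq\bar{\mathfrak{q}}$. Suppose that the Frobenius element of $\mathfrak{q}$ in $\mathrm{Gal}(K_\infty/K)$ is trivial. Then $x^2\in\mu_6\mathbb{Z}_5^\times$, so $x^{12}\in\mathbb{Z}_5^\times$. The nontrivial automorphism of $\mathfrak{o}$ over $\mathbb{Z}_5$ restricts to complex conjugation on $\mathcal{O}$, so $x^{12}=\bar x^{12}$, contradicting $\mathfrak{q}\neq\bar{\mathfrak{q}}$. Thus the Frobenius element is nontrivial in $\Gamma_n$ for large $n$.
\end{proof}

For admissible $d$ let $n_0=n_0(d)$ be the least integer $\geq1$ such that every prime of $K$ above a prime factor $q\equiv1\pmod3$ of $d$ has nontrivial decomposition group in $\Gamma_{n_0}$. It exists by (d), and $n_0=1$ if $d$ is a power of $5$. For $n\geq n_0$ these decomposition groups in $\Gamma_n$ are nontrivial subgroups of a cyclic $5$-group, so they contain $\Gamma_n[5]$.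

\subsection{New parts}

Let $n\geq1$ and $\Sigma=\sum_{\delta\in\Gamma_n[5]}\delta$. The element $\frac15\Sigma$ is an idempotent of $\mathbb{Z}_3[\Gamma_n]$. For a $\mathbb{Z}_3[\Gamma_n]$-module $M$ we therefore have
\[
M=M^{\Gamma_n[5]}\oplus M^{\mathrm{new}},\qquad M^{\Gamma_n[5]}=\Sigma M,\qquad M^{\mathrm{new}}:=\big(1-\tfrac15\Sigma\big)M ,
\]
and $M\mapsto M^{\mathrm{new}}$ is an exact functor that kills the modules on which $\Gamma_n[5]$ acts trivially. The factorization $X^{5^n}-1=(X^{5^{n-1}}-1)\Phi_{5^n}(X)$ shows that $M^{\mathrm{new}}$ is a module over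
\[
\Lambda_n:=\mathbb{Z}_3[\Gamma_n]^{\mathrm{new}}\cong\mathbb{Z}_3[X]/(\Phi_{5^n}(X)).
\]
Since $3^4\equiv6$ and $3^{10}\equiv-1\pmod{25}$, the order of $3$ modulo $25$ is a divisor of $20$ that divides neither $4$ nor $10$. So $3$ is a primitive root modulo $25$, hence modulo every $5^n$, and $\Phi_{5^n}$ is irreducible modulo $3$. Therefore $\Lambda_n$ is a discrete valuation ring with uniformizer $3$ and residue field $k_n$ of order $3^{4\cdot5^{n-1}}$.

Let $\mathrm{Map}(\Gamma_n,\mathbb{F}_3)$ carry the action $(\delta f)(\gamma)=f(\gamma\delta)$. It is a free $\mathbb{F}_3[\Gamma_n]$-module of rank $1$, so its new part is isomorphic to $k_n$ and is a simple $\Lambda_n$-module. The new component of $f$ is zero if and only if $f$ is constant on the cosets of $\Gamma_n[5]$.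

Now let $L=K(\sqrt[3]{d})$ with $d$ admissible. Lemma~\ref{lem:local} below shows that $[L:K]=3$, so $\mathrm{Gal}(L_n/L)\cong\Gamma_n$. Let $C_n=\mathrm{Cl}(L_n)\otimes\mathbb{Z}_3$.

\begin{lemma}\label{lem:newclass}
For $n\geq1$ we have $3^{e_n-e_{n-1}}=|C_n^{\mathrm{new}}|$. Hence $e_n-e_{n-1}=4\cdot5^{n-1}\lambda_n$, where $\lambda_n\geq 0$ is the length of the $\Lambda_n$-module $C_n^{\mathrm{new}}$. Likewise, $|\mathrm{Cl}(K_n)_3^{\mathrm{new}}|$ is the $3$-part of $h(K_n)/h(K_{n-1})$, where $\mathrm{Cl}(K_n)_3=\mathrm{Cl}(K_n)\otimes\mathbb{Z}_3$.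
\end{lemma}

\begin{proof}
Let $\iota:C_{n-1}\to C_n$ be extension of ideals and $N:C_n\to C_{n-1}$ the norm. Then $N\iota=5$, so $\iota$ is injective, and $\iota N=\Sigma$, so $\Sigma C_n\subset\iota C_{n-1}\subset C_n^{\Gamma_n[5]}=\Sigma C_n$. Thus $|C_n|=|C_{n-1}|\,|C_n^{\mathrm{new}}|$. Every composition factor of $C_n^{\mathrm{new}}$ is $k_n$. The same argument applies to $K_n/K_{n-1}$.
\end{proof}

In these terms the conjecture says that $\lambda_n$ is eventually constant, equal to $A$. We have to prove that, for $n\geq n_0$, $C_n^{\mathrm{new}}\neq0$ if $n$ is odd and $C_n^{\mathrm{new}}=0$ if $n$ is even.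

\section{Genus theory}\label{sec:genus}

The group $C_n^{\mathrm{new}}$ belongs to $L_n$, about which we know little. Its vanishing, however, can be tested on its coinvariants under $\mathrm{Gal}(L_n/K_n)$, and these are described by the class field theory of $K_n$. We first determine the local norms at $\mathfrak{p}$.

Let $K_v=\mathbb{Q}_3(\pi)$ be the completion of $K$ at $\mathfrak{p}$, let $U^{(i)}=1+\pi^i\mathcal{O}_{K_v}$, and let $L_v=K_v(\sqrt[3]{d})$.

\begin{lemma}\label{lem:local}
Let $d$ be an integer prime to $3$ with $d\not\equiv\pm1\pmod9$. Then $L_v=K_v(\sqrt[3]{5})$, and $L_v/K_v$ is totally ramified of degree $3$. The reciprocity map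
\[
\kappa:\mathcal{O}_{K_v}^\times\to\mathrm{Gal}(L_v/K_v)\cong\mathbb{F}_3
\]
is surjective with kernel $\pm U^{(2)}$.
\end{lemma}

\begin{proof}
The cubes in $\mathbb{Z}_3^\times$ form the subgroup $\pm(1+9\mathbb{Z}_3)$ of index $3$, and $5$ generates the quotient. So $d\in5^{\pm1}(\mathbb{Z}_3^\times)^3$ and $L_v=K_v(\theta)$ with $\theta^3=-5$. The element $\lambda=\theta-1$ satisfies the Eisenstein equation $\lambda^3+3\lambda^2+3\lambda+6=0$. Hence the ramification index of $L_v/\mathbb{Q}_3$ is divisible by $2$ and by $3$, and $L_v/\mathbb{Q}_3$ is totally ramified of degree $6$. For the normalized valuation $v_L$ of $L_v$ we have $v_L(\pi)=3$ and $v_L(\lambda)=2$, so $\varpi=\pi/\lambda$ is a uniformizer. Let $s$ be the generator $\theta\mapsto\omega\theta$ of the Galois group. Then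
\[
\frac{s\lambda}{\lambda}-1=\frac{(\omega-1)(1+\lambda)}{\lambda}
\]
has valuation $3-2=1$. Since $s\varpi/\varpi=\lambda/s\lambda$, we get $v_L(s\varpi-\varpi)=2$: the first ramification group is the whole group and the second is trivial, so the ramification break is $1$. In a totally ramified cyclic extension of prime degree with break $b$, the group $U^{(i)}$ consists of norms of units for $i>b$ \cite[Ch.~V, \S3]{Serre}. So $\ker\kappa$ contains $U^{(2)}$, and also $-1=N(-1)$. The map $\kappa$ is onto the inertia group, which is the whole group, so $\ker\kappa$ has index $3$. Finally $\mathcal{O}_{K_v}^\times=\pm U^{(1)}$ and $U^{(1)}/U^{(2)}\cong\mathbb{F}_3$, so $\pm U^{(2)}$ has index $3$ as well.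
\end{proof}

Let $w_0\mid\mathfrak{p}$ be the prime of $K_n$ induced by $\overline{\mathbb{Q}}\subset\overline{\mathbb{Q}}_3$. By Lemma~\ref{lem:primes}(b), $K_{n,w_0}=K_v$ and the primes above $\mathfrak{p}$ are the $\gamma^{-1}w_0$ with $\gamma\in\Gamma_n$. For $u\in K_n^\times$ a unit at all of these primes, define
\[
\varphi(u)\in\mathrm{Map}(\Gamma_n,\mathbb{F}_3),\qquad\varphi(u)(\gamma)=\kappa(\gamma u),
\]
with $\gamma u$ viewed in $K_{n,w_0}$. This is a homomorphism, and it is equivariant because $\varphi(\delta u)(\gamma)=\kappa(\gamma\delta u)=(\delta\varphi(u))(\gamma)$. Let $\varphi^{\mathrm{new}}$ be its composite with the projection to the new part. Note that $\varphi$ depends on $d$ only through the identification of $\mathrm{Gal}(L_v/K_v)$ with $\mathbb{F}_3$. Let $\mathcal{E}_n=\mathcal{O}_{K_n}^\times$ and $\mathcal{E}_n^{\mathrm{new}}=(\mathcal{E}_n\otimes\mathbb{Z}_3)^{\mathrm{new}}$.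

\begin{proposition}\label{prop:genus}
Let $d$ be admissible and $n\geq n_0(d)$. Then $C_n^{\mathrm{new}}=0$ if and only if $\mathrm{Cl}(K_n)_3^{\mathrm{new}}=0$ and $\varphi^{\mathrm{new}}$ is nonzero on $\mathcal{E}_n$.
\end{proposition}

\begin{proof}
Let $G=\mathrm{Gal}(L_n/K_n)=\langle s\rangle$, of order $3$. Since $L_n/K$ is abelian, $\Gamma_n$ acts trivially on $G$ by conjugation, and its action on $C_n$ commutes with $s$.

\emph{Step 1: coinvariants.} On $M=C_n^{\mathrm{new}}$ we have $(1-s)^3\equiv1-s^3=0$ modulo $3$. If $M=(1-s)M$, then $M=(1-s)^3M\subset3M$, so $M=0$. Thus $C_n^{\mathrm{new}}=0$ if and only if $(C_n/(1-s)C_n)^{\mathrm{new}}=0$.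

\emph{Step 2: a Galois group over $K_n$.} Let $H$ be the maximal unramified abelian $3$-extension of $L_n$, so $\mathrm{Gal}(H/L_n)=C_n$, and let $H'\subset H$ be the fixed field of $(1-s)C_n$. It is Galois over $K$. The group $\mathrm{Gal}(H'/K_n)$ is a central extension of the cyclic group $G$, hence abelian, and $(1-s)C_n$ consists of commutators in $\mathrm{Gal}(H/K_n)$. So $H'$ is the largest abelian $3$-extension of $K_n$ that contains $L_n$ and is unramified over $L_n$.

For a number field $F$ let $J_F$ be the idele group and $U_F$ the group of ideles that are units at all finite places. Write $N=N_{L_n/K_n}$. Let $F\supset L_n$ be abelian over $K_n$. The Artin maps satisfy $\mathrm{rec}_{F/K_n}(Nx)=\mathrm{rec}_{F/L_n}(x)$, and $F/L_n$ is unramified if and only if $\mathrm{rec}_{F/L_n}$ kills $U_{L_n}$. So $F/L_n$ is unramified if and only if the norm group of $F/K_n$ contains $K_n^\times NU_{L_n}$. The class field of $K_n^\times NU_{L_n}$ contains $L_n$, because $K_n^\times NU_{L_n}\subset K_n^\times NJ_{L_n}$. Therefore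
\[
\mathrm{Gal}(H'/K_n)\cong X:=\big(J_{K_n}/K_n^\times NU_{L_n}\big)\otimes\mathbb{Z}_3 .
\]
The natural action of $\gamma\in\Gamma_n$ on $X$ corresponds to conjugation by any lift of $\gamma$ to $\mathrm{Gal}(H'/K)$; two lifts differ by an element of the abelian group $\mathrm{Gal}(H'/K_n)$. Choosing lifts that fix $L$, we see that $0\to C_n/(1-s)C_n\to X\to G\to0$ is an exact sequence of $\Gamma_n$-modules. Since $G^{\mathrm{new}}=0$, we obtain $(C_n/(1-s)C_n)^{\mathrm{new}}=X^{\mathrm{new}}$.

\emph{Step 3: computing $X^{\mathrm{new}}$.} Since $U_{K_n}\cap K_n^\times=\mathcal{E}_n$ and $J_{K_n}/K_n^\times U_{K_n}=\mathrm{Cl}(K_n)$, the sequence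
\begin{equation}\label{eq:genusseq}
\mathcal{E}_n\to U_{K_n}/NU_{L_n}\to J_{K_n}/K_n^\times NU_{L_n}\to\mathrm{Cl}(K_n)\to0
\end{equation}
is exact. By local class field theory, $U_{K_n}/NU_{L_n}=\bigoplus_wI_w$ through the local reciprocity maps $\mathrm{rec}_w$, where $I_w\subset G$ is the inertia group at the finite prime $w$ of $K_n$; the archimedean places are complex and contribute nothing. As conjugation on $G$ is trivial, $\mathrm{rec}_{\gamma w}(\gamma x)=\mathrm{rec}_w(x)$, so $\Gamma_n$ acts on $\bigoplus_wI_w$ by permuting the summands. Only primes $w$ dividing $3d$ can ramify. The prime above $5$ is fixed by $\Gamma_n$, and for $n\geq n_0$ each prime above a factor $q\equiv1\pmod3$ of $d$ is fixed by $\Gamma_n[5]$. So these primes contribute nothing to the new part. This is the only place where the condition on the prime factors of $d$ is used. At the primes above $\mathfrak{p}$ we have $I_w=G$ by Lemma~\ref{lem:local}. Sending $(g_w)_w$ to $\gamma\mapsto g_{\gamma^{-1}w_0}$ identifies their sum with $\mathrm{Map}(\Gamma_n,\mathbb{F}_3)$,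 and the map from $\mathcal{E}_n$ becomes $\varphi$ because $\mathrm{rec}_{\gamma^{-1}w_0}(u)=\mathrm{rec}_{w_0}(\gamma u)$. Tensoring \eqref{eq:genusseq} with $\mathbb{Z}_3$ and taking new parts gives the exact sequence
\[
\mathcal{E}_n^{\mathrm{new}}\xrightarrow{\ \varphi^{\mathrm{new}}\ }\mathrm{Map}(\Gamma_n,\mathbb{F}_3)^{\mathrm{new}}\to X^{\mathrm{new}}\to\mathrm{Cl}(K_n)_3^{\mathrm{new}}\to0 .
\]
The second term is simple, so $\varphi^{\mathrm{new}}$ is surjective as soon as it is nonzero. Hence $X^{\mathrm{new}}=0$ if and only if the two stated conditions hold.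
\end{proof}

\section{A modular unit and its index}\label{sec:unit}

Proposition~\ref{prop:genus} involves the class group and the full unit group of $K_n$, and neither is explicit. We shall see that $\mathcal{E}_n^{\mathrm{new}}$ is free of rank $1$ over $\Lambda_n$. If we find an explicit unit whose index in $\mathcal{E}_n^{\mathrm{new}}$ is exactly $|\mathrm{Cl}(K_n)_3^{\mathrm{new}}|$, then both conditions can be read off from that unit. By Kronecker's limit formula, quotients $\Delta(\mathfrak{a})/\Delta(\mathfrak{a}\mathfrak{n}^{-1})$ have the right logarithms, but the formula carries a factor $12$, which spoils the index at $3$. We therefore need a root of this quotient that still lies in $K[m]$. Level $7$ provides one: $X_0(7)$ has genus $0$, so the quotient is a sixth power on $X_0(7)$; the prime $7$ splits in $K$; and $\sigma_{\mathfrak{n}}$ generates $\Gamma_n$, which will make the auxiliary factor prime to $3$.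

\subsection{The Hauptmodul of $X_0(7)$}

The noncuspidal points of $X_0(7)$ are the isomorphism classes of pairs $(E,C)$ of an elliptic curve over $\mathbb{C}$ and a subgroup of order $7$. A point $z$ of the upper half plane corresponds to the lattices $\mathbb{Z}+z\mathbb{Z}\subset\frac17\mathbb{Z}+z\mathbb{Z}$, so $j(E)=j(z)$ and $j(E/C)=j(7z)$. The involution $w_7:z\mapsto-1/7z$ sends $(E,C)$ to $(E/C,E[7]/C)$ and swaps the two cusps $\infty$ and $0$. The curve has genus $0$, and $j(z)$ has degree $8$ on it. Let $q=e^{2\pi iz}$ (only here and in Section~\ref{sub:index} does $\pi$ in such an analytic formula denote the real number) and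
\[
t(z)=\Big(\frac{\eta(z)}{\eta(7z)}\Big)^4=q^{-1}\prod_{k\geq1}\frac{(1-q^k)^4}{(1-q^{7k})^4}=q^{-1}-4+O(q).
\]
The function $t^6=\Delta(z)/\Delta(7z)$ on $X_0(7)$ has no zeros or poles outside the cusps and a pole of order $6$ at $\infty$, so its divisor is $6(0)-6(\infty)$. In genus $0$ there is a function $t_1$ with divisor $(0)-(\infty)$; then $(t/t_1)^6$ is constant, and so is $t/t_1$. Thus $t$ is a function on $X_0(7)$ with divisor $(0)-(\infty)$, that is, an isomorphism $X_0(7)\to\mathbb{P}^1$. From $\eta(-1/z)=\sqrt{z/i}\,\eta(z)$ we get $t(-1/7z)=49/t(z)$. We write $t(E,C)$ for the value of $t$ at a pair.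

\begin{lemma}\label{lem:jt}
\[
j(7z)=\frac{(t^2+13t+49)(t^2+5t+1)^3}{t},\qquad j(z)=\frac{(t^2+13t+49)(t^2+245t+2401)^3}{t^7}.
\]
\end{lemma}

\begin{proof}
Let $E=\mathbb{C}/\mathcal{O}$. The zeros of $j(z)$ on $X_0(7)$ are the orbits of $\langle\omega\rangle$ on the eight subgroups of order $7$ of $E$, and the order of the zero is the size of the orbit. The subgroups fixed by $\omega$ are the $\mathcal{O}$-stable ones, $\ker\alpha$ and $\ker\bar\alpha$; the other six form two orbits of size $3$. The involution $w_7$ swaps the two simple zeros, since $\alpha$ maps $(E/\ker\alpha,E[7]/\ker\alpha)$ isomorphically onto $(E,\alpha E[7])=(E,\ker\bar\alpha)$. So $j(7z)=j\circ w_7$ has simple zeros at the same two points, two triple zeros, a pole of order $7$ at $\infty$ and a simple pole at $0$. Therefore $j(7z)=Q_1(t)Q_2(t)^3/t$ with $Q_1=T^2+aT+b$ and $Q_2=T^2+cT+e$. The polynomial $Q_1Q_2^3$ has rational coefficients because $t$ and $j(7z)$ have rational $q$-expansions, and then so do $Q_1$ and $Q_2$, which collect its simple and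 its triple roots. The roots of $Q_1$ are swapped by $t\mapsto49/t$, so $b=49$.

We have $j(7z)=t^7+(a+3c)t^6+\cdots$ and $t^7=q^{-7}-28q^{-6}+\cdots$, while $j(7z)=q^{-7}+O(1)$. Hence $a+3c=28$. Applying $w_7$ gives
\[
j(z)=\frac{t}{49}\,Q_1(49/t)\,Q_2(49/t)^3=t\Big(1+\frac at+\frac{49}{t^2}\Big)\Big(e+\frac{49c}{t}+\frac{2401}{t^2}\Big)^3 .
\]
Comparing with $j(z)=q^{-1}+744+O(q)$, the leading term gives $e^3=1$, so $e=1$, and then $j(z)=t+a+147c+O(1/t)$ gives $a+147c-4=744$. Thus $144c=720$, $c=5$, $a=13$. The displayed expression for $j(z)$ is then the second formula.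
\end{proof}

\subsection{Values at CM points}

Let $\mathfrak{n}_m=\mathfrak{n}\cap\mathcal{O}_m$, an invertible ideal with $\mathcal{O}_m/\mathfrak{n}_m\cong\mathbb{Z}/7$. For a proper $\mathcal{O}_m$-lattice $\mathfrak{a}$ put
\[
t(\mathfrak{a})=t\big(\mathbb{C}/\mathfrak{a},\ \mathfrak{a}\mathfrak{n}_m^{-1}/\mathfrak{a}\big).
\]
It depends only on the class of $\mathfrak{a}$ in $\mathrm{Pic}(\mathcal{O}_m)$.

\begin{lemma}\label{lem:CM}
The number $t(\mathfrak{a})$ is an algebraic integer in $K[m]$ that divides $49$, and $t(\mathfrak{a})^{\sigma_{\mathfrak{b}}}=t(\mathfrak{a}\mathfrak{b}^{-1})$.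
\end{lemma}

\begin{proof}
The curve $X_0(7)$ has a model over $\mathbb{Q}$ on which $\sigma\in\mathrm{Aut}(\mathbb{C})$ acts by $(E,C)\mapsto(E^\sigma,C^\sigma)$ and whose rational functions are those with rational $q$-expansion. So $t(E,C)^\sigma=t(E^\sigma,C^\sigma)$. Let $\sigma$ fix $K$ and induce on $K^{\mathrm{ab}}$ the Artin symbol of a finite idele $x$. The main theorem of complex multiplication says that $\sigma$ carries $\mathbb{C}/\mathfrak{a}$ to $\mathbb{C}/x^{-1}\mathfrak{a}$ and acts on torsion points as multiplication by $x^{-1}$, $K/\mathfrak{a}\to K/x^{-1}\mathfrak{a}$. The subgroup $\mathfrak{a}\mathfrak{n}_m^{-1}/\mathfrak{a}$ goes to $x^{-1}\mathfrak{a}\mathfrak{n}_m^{-1}/x^{-1}\mathfrak{a}$. Hence $t(\mathfrak{a})^\sigma=t(\mathfrak{a}\mathfrak{b}^{-1})$ with $\mathfrak{b}=x\widehat{\mathcal{O}}_m\cap K$. This depends only on the class of $\mathfrak{b}$, that is, on $\sigma|_{K[m]}=\sigma_{\mathfrak{b}}$, so $t(\mathfrak{a})\in K[m]$ (cf.\ \cite{Gross}). By Lemma~\ref{lem:jt}, $t(\mathfrak{a})$ is a root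 of $(T^2+13T+49)(T^2+5T+1)^3-j(\mathfrak{a}\mathfrak{n}_m^{-1})T$. This polynomial is monic with constant term $49$, and its coefficients are algebraic integers because $j$-invariants of CM curves are.
\end{proof}

Let $n\geq1$, $m=n+1$, and
\[
u_n=N_{K[m]/K_n}\,t(\mathcal{O}_m)\in K_n^\times .
\]
It is a unit outside $7$. By Lemma~\ref{lem:primes}(c) the primes of $K_n$ above $7$ are generated by $\alpha$ and $\bar\alpha$, so $\varepsilon_n=u_n\alpha^{-r}\bar\alpha^{-r'}$ lies in $\mathcal{E}_n$ for suitable integers $r,r'$. Since $\alpha,\bar\alpha\in K$, the functions $\varphi(\alpha)$ and $\varphi(\bar\alpha)$ are constant, and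
\begin{equation}\label{eq:epsu}
\varphi^{\mathrm{new}}(\varepsilon_n)=\varphi^{\mathrm{new}}(u_n).
\end{equation}

\subsection{The index formula}\label{sub:index}

\begin{proposition}\label{prop:index}
For $n\geq1$, the module $\mathcal{E}_n^{\mathrm{new}}$ is free of rank $1$ over $\Lambda_n$, and
\[
[\mathcal{E}_n^{\mathrm{new}}:\Lambda_n\varepsilon_n]=|\mathrm{Cl}(K_n)_3^{\mathrm{new}}|,
\]
where $\Lambda_n\varepsilon_n$ is the submodule generated by the projection of $\varepsilon_n$ to $\mathcal{E}_n^{\mathrm{new}}$.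
\end{proposition}

For $u\in K_n^\times$ put $l(u)=\sum_{\gamma\in\Gamma_n}\log|\gamma u|^2\,\gamma^{-1}\in\mathbb{R}[\Gamma_n]$. Substituting $\gamma\delta$ for $\gamma$ gives $l(\delta u)=\delta\,l(u)$. The group $\Gamma_n$ permutes the $5^n$ complex places of $K_n$ simply transitively, so by Dirichlet's theorem $l$ maps $\mathcal{E}_n$ onto a full lattice in the augmentation kernel $\mathbb{R}[\Gamma_n]_0$, with kernel the roots of unity. Let $h_n,R_n,w_n$ be the class number, regulator and number of roots of unity of $K_n$. The characters of $\Gamma_n$ that do not factor through $\Gamma_{n-1}$ are the $4\cdot5^{n-1}$ faithful ones. The analytic input is the following.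

\begin{lemma}\label{lem:Lvalues}
With $\chi$ running over the faithful characters of $\Gamma_n$,
\[
\Big|\prod_\chi\chi(l(\varepsilon_n))\Big|=5\cdot4^{4\cdot5^{n-1}}\,\frac{h_nR_n/w_n}{h_{n-1}R_{n-1}/w_{n-1}} .
\]
\end{lemma}

\begin{proof}
View a faithful $\chi$ as a character of $G_m=\mathrm{Pic}(\mathcal{O}_m)$ and of $\mathbb{A}_{K,f}^\times$, and let $\chi_5$ be its restriction to $(K\otimes\mathbb{Q}_5)^\times$. By \eqref{eq:kernel}, $\chi$ is nontrivial on $\ker(G_m\to G_{m-1})$, which by \eqref{eq:Gm} is the image of $\mathfrak{o}_{m-1}^\times$. So $\chi_5$ is trivial on $\mathfrak{o}_m^\times$ but not on $\mathfrak{o}_{m-1}^\times$. In particular $\chi$ is ramified at $5$, and $L(s,\chi)$ has no Euler factor there.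

\emph{Step 1: $L(s,\chi)$ as a sum over ideals of $\mathcal{O}_m$.} Kronecker's formula concerns sums over all nonzero elements of a lattice, including those not prime to $5$. We claim that for $\mathrm{Re}\,s>1$,
\[
L(s,\chi)=\sum_{\mathfrak{b}}\chi(\mathfrak{b})N\mathfrak{b}^{-s},\qquad N\mathfrak{b}=[\mathcal{O}_m:\mathfrak{b}],
\]
the sum running over all invertible integral ideals of $\mathcal{O}_m$. Such ideals are locally principal, so the sum is a product of local sums over the rational primes $q$. For $q\neq5$ we have $\mathcal{O}_m\otimes\mathbb{Z}_q=\mathcal{O}\otimes\mathbb{Z}_q$, and the local sum is the product of the Euler factors above $q$. At $5$ the local sum is $\sum_\beta\chi_5(\beta)[\mathfrak{o}_m:\beta\mathfrak{o}_m]^{-s}$ over $\beta\in(\mathfrak{o}_m\setminus0)/\mathfrak{o}_m^\times$. The class of units contributes $1$. The nonunits of $\mathfrak{o}_m$ form the ideal $5\mathbb{Z}_5+5^m\mathfrak{o}=5\mathfrak{o}_{m-1}$. The finite group $\mathfrak{o}_{m-1}^\times/\mathfrak{o}_m^\times$ acts freely on $(5\mathfrak{o}_{m-1}\setminus0)/\mathfrak{o}_m^\times$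 and preserves the index $[\mathfrak{o}_m:\beta\mathfrak{o}_m]=[\mathfrak{o}:\beta\mathfrak{o}]$. Since $\chi_5$ is a nontrivial character of this group, each orbit contributes $0$. So the local sum at $5$ is $1$.

\emph{Step 2: the derivative at $s=0$.} Let $V$ be the covolume of $\mathcal{O}_m$ in $\mathbb{C}$; the norm $N\mathfrak{a}$ of a proper lattice is its covolume divided by $V$. Write $\mathfrak{a}=c(\mathbb{Z}+z\mathbb{Z})$ with $y=\mathrm{Im}\,z>0$, so that $N\mathfrak{a}=|c|^2y/V$, and let $\Delta(\mathfrak{a})=(2\pi/c)^{12}\eta(z)^{24}$. Put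
\[
F(\mathfrak{a})=\log\big(N\mathfrak{a}^6|\Delta(\mathfrak{a})|\big)=6\log\big(4\pi^2y|\eta(z)|^4/V\big),
\]
a function of the class of $\mathfrak{a}$. The integral ideals in the class $[\mathfrak{a}]^{-1}$ are the $x\mathfrak{a}^{-1}$ with $0\neq x\in\mathfrak{a}$, and $\mathcal{O}_m^\times=\{\pm1\}$. So the partial zeta function of this class is
\[
\zeta_{\mathfrak{a}}(s)=\tfrac12N\mathfrak{a}^s\sum_{0\neq x\in\mathfrak{a}}|x|^{-2s}=\tfrac12V^{-s}\sum_{(a,b)\in\mathbb{Z}^2\setminus0}y^s|a+bz|^{-2s}.
\]
Kronecker's limit formula, transported from $s=1$ to $s=0$ by the functional equation, states that the last sum continues to $-1-s\log(4\pi^2y|\eta(z)|^4)+O(s^2)$. Hence $\zeta_{\mathfrak{a}}(0)=-\frac12$ and $\zeta_{\mathfrak{a}}'(0)=-\frac1{12}F(\mathfrak{a})$. Summing over the classes,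
\[
L(0,\chi)=0,\qquad L'(0,\chi)=-\tfrac1{12}\sum_{[\mathfrak{a}]}\chi(\mathfrak{a})^{-1}F(\mathfrak{a}).
\]

\emph{Step 3: the logarithm of $u_n$.} Since $\frac17\mathbb{Z}+z\mathbb{Z}=\frac17(\mathbb{Z}+7z\mathbb{Z})$, the identity $t^6=\Delta(z)/\Delta(7z)$ reads $t(\mathfrak{a})^6=7^{12}\Delta(\mathfrak{a})/\Delta(\mathfrak{a}\mathfrak{n}_m^{-1})$. With $N(\mathfrak{a}\mathfrak{n}_m^{-1})=N\mathfrak{a}/7$ this gives $6\log|t(\mathfrak{a})|=6\log7+F(\mathfrak{a})-F(\mathfrak{a}\mathfrak{n}_m^{-1})$. The constant disappears when we sum against $\chi^{-1}$, and substituting $\mathfrak{a}\mathfrak{n}_m$ for $\mathfrak{a}$ in the last term gives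
\[
\sum_{[\mathfrak{a}]}\chi(\mathfrak{a})^{-1}\log|t(\mathfrak{a})|=\tfrac16\big(1-\chi(\mathfrak{n})^{-1}\big)\sum_{[\mathfrak{a}]}\chi(\mathfrak{a})^{-1}F(\mathfrak{a})=-2\big(1-\chi(\mathfrak{n})^{-1}\big)L'(0,\chi).
\]
The factor $3$ has canceled. The elements $l(\alpha)$ and $l(\bar\alpha)$ are multiples of $\sum_\gamma\gamma$ and are killed by $\chi$. Using Lemma~\ref{lem:CM}, and the last formula for $\chi^{-1}$,
\[
\chi(l(\varepsilon_n))=\chi(l(u_n))=2\sum_{[\mathfrak{b}]}\chi(\mathfrak{b})^{-1}\log|t(\mathfrak{b}^{-1})|=2\sum_{[\mathfrak{a}]}\chi(\mathfrak{a})\log|t(\mathfrak{a})|=-4\big(1-\chi(\mathfrak{n})\big)L'(0,\chi^{-1}).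
\]

\emph{Step 4: the product.} Since $\sigma_{\mathfrak{n}}$ generates $\Gamma_n$, the numbers $\chi(\mathfrak{n})$ are the primitive $5^n$-th roots of unity, and $\prod_\chi(1-\chi(\mathfrak{n}))=\Phi_{5^n}(1)=5$. For a number field $F'$ with unit rank $\rho$, the class number formula at $s=0$ is $\zeta_{F'}(s)=-(hR/w)s^\rho+O(s^{\rho+1})$. So $\zeta_{K_n}/\zeta_{K_{n-1}}=\prod_\chi L(s,\chi)$ vanishes at $s=0$ to order $5^n-5^{n-1}$, the number of factors. Each factor vanishes there, so each has a simple zero, and $\prod_\chi L'(0,\chi)$ is the quotient of the leading coefficients.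
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:index}]
The map $l$ shows that $\mathcal{E}_n\otimes\mathbb{R}\cong\mathbb{R}[\Gamma_n]_0$ as representations of $\Gamma_n$, so $\mathcal{E}_n\otimes\mathbb{Q}\cong\mathbb{Q}[\Gamma_n]_0$, and $\mathcal{E}_n^{\mathrm{new}}$ has rank $1$ over $\Lambda_n$. Since $[K(\mu_9):K]=3$ does not divide $5^n$, the $3$-power torsion of $\mathcal{E}_n$ is $\mu_3\subset K$, which has trivial action. So $\mathcal{E}_n^{\mathrm{new}}$ is torsion-free, hence free, and the $3$-parts of $w_n$ and $w_{n-1}$ are both $3$.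

For full lattices $\mathcal{L},\mathcal{L}'$ in a real vector space let $(\mathcal{L}:\mathcal{L}')=|\det g|$, where $g$ is linear with $g\mathcal{L}=\mathcal{L}'$. This symbol is multiplicative in chains and in direct sums, and it is the index when $\mathcal{L}'\subset\mathcal{L}$. Dropping one coordinate maps $\mathbb{Z}[\Gamma_n]_0$ isomorphically onto $\mathbb{Z}^{5^n-1}$ and turns $(\mathbb{Z}[\Gamma_n]_0:l(\mathcal{E}_n))$ into the minor that defines the regulator. So $R_n=(\mathbb{Z}[\Gamma_n]_0:l(\mathcal{E}_n))$.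

Let $\mathcal{D}\subset\mathcal{E}_n$ be the $\mathbb{Z}[\Gamma_n]$-submodule generated by $\varepsilon_n^{5-\Sigma}$. Let $\tau:\mathbb{R}[\Gamma_{n-1}]\to\mathbb{R}[\Gamma_n]$ be the injective linear map that sends a group element to the sum of its five lifts; thus $\Sigma x=\tau(\bar x)$ if $\bar x$ is the image of $x\in\mathbb{R}[\Gamma_n]$. Put
\[
\mathcal{L}_1=\tau(\mathbb{Z}[\Gamma_{n-1}]_0),\qquad\mathcal{L}_2=(5-\Sigma)\mathbb{Z}[\Gamma_n].
\]
Grouping the terms of $l(u)$ by cosets of $\Gamma_n[5]$ gives $l=\tau\circ l_{n-1}$ on $\mathcal{E}_{n-1}$, where $l_{n-1}$ is the map $l$ for $K_{n-1}$. By equivariance $l(\mathcal{D})=l(\varepsilon_n)\mathcal{L}_2$.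

The index of $\mathcal{L}_1\oplus\mathcal{L}_2$ in $\mathbb{Z}[\Gamma_n]_0$ is a power $5^a$. Indeed, over $\mathbb{Z}[\frac15]$ the complementary idempotents $\frac15\Sigma$ and $1-\frac15\Sigma$ split $\mathbb{Z}[\frac15][\Gamma_n]_0$. The image of the first is $\mathcal{L}_1[\frac15]$ by the formula $\Sigma x=\tau(\bar x)$. The image of the second is $\mathcal{L}_2[\frac15]$, because $1-\frac15\Sigma$ itself has augmentation zero. So the finitely generated quotient vanishes after inverting $5$.

We have $(\mathcal{L}_1:l(\mathcal{E}_{n-1}))=R_{n-1}$. The space $\mathcal{L}_2\otimes\mathbb{C}$ is the sum of the eigenlines of the faithful characters, so multiplication by $l(\varepsilon_n)$ on it has determinant $\prod_\chi\chi(l(\varepsilon_n))$, which is nonzero by Lemma~\ref{lem:Lvalues}. Hence $l(\mathcal{E}_{n-1}\mathcal{D})$ is a full lattice, and for $I=[l(\mathcal{E}_n):l(\mathcal{E}_{n-1}\mathcal{D})]$ we get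
\[
R_nI=\big(\mathbb{Z}[\Gamma_n]_0:l(\mathcal{E}_{n-1}\mathcal{D})\big)=5^aR_{n-1}\Big|\prod_\chi\chi(l(\varepsilon_n))\Big|,\qquad I=5^{a+1}\,4^{4\cdot5^{n-1}}\,\frac{w_{n-1}}{w_n}\,\frac{h_n}{h_{n-1}} .
\]
By Lemma~\ref{lem:newclass} the $3$-part of $I$ is $|\mathrm{Cl}(K_n)_3^{\mathrm{new}}|$. On the other hand, $\Sigma$ is the norm to $K_{n-1}$, so $\Sigma(\mathcal{E}_n\otimes\mathbb{Z}_3)=\mathcal{E}_{n-1}\otimes\mathbb{Z}_3$ and $\mathcal{E}_n\otimes\mathbb{Z}_3=(\mathcal{E}_{n-1}\otimes\mathbb{Z}_3)\oplus\mathcal{E}_n^{\mathrm{new}}$, with the torsion $\mu_3$ in the first summand. As $5-\Sigma$ is $5$ times the projector to the new part, $\mathcal{D}\otimes\mathbb{Z}_3=\Lambda_n\varepsilon_n$. So the $3$-part of $I$ is also $[\mathcal{E}_n^{\mathrm{new}}:\Lambda_n\varepsilon_n]$.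
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $d$ be admissible and $n\geq n_0(d)$. If $\varphi^{\mathrm{new}}(u_n)\neq0$, then $e_n=e_{n-1}$. If $\varphi^{\mathrm{new}}(u_n)=0$, then $e_n-e_{n-1}\geq4\cdot5^{n-1}$.
\end{corollary}

\begin{proof}
By \eqref{eq:epsu} we may replace $u_n$ by $\varepsilon_n$. Suppose $\varphi^{\mathrm{new}}(\varepsilon_n)\neq0$. The target of $\varphi^{\mathrm{new}}$ is killed by $3$, so the projection of $\varepsilon_n$ is not in $3\mathcal{E}_n^{\mathrm{new}}$ and generates $\mathcal{E}_n^{\mathrm{new}}\cong\Lambda_n$. Then $\mathrm{Cl}(K_n)_3^{\mathrm{new}}=0$ by Proposition~\ref{prop:index}, and $C_n^{\mathrm{new}}=0$ by Proposition~\ref{prop:genus}. Suppose $\varphi^{\mathrm{new}}(\varepsilon_n)=0$. If $\varepsilon_n$ generates $\mathcal{E}_n^{\mathrm{new}}$, then $\varphi^{\mathrm{new}}$ vanishes on $\mathcal{E}_n$; if not, then $\mathrm{Cl}(K_n)_3^{\mathrm{new}}\neq0$. In both cases $C_n^{\mathrm{new}}\neq0$. Now apply Lemma~\ref{lem:newclass}.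
\end{proof}

\section{The residue of $j/27$ at CM points}\label{sec:j}

It remains to compute $\varphi(u_n)$, that is, the conjugates of $u_n$ modulo $\pi^2$. Reduction modulo the prime above $3$ is not enough: all our curves reduce to the one supersingular curve, with $j=0$. The next piece of information is the residue of $j/27$. We express it through an invariant $\xi$ whose behavior under isogenies can be followed.

For $y^2=x^3+a_2x^2+a_4x+a_6$ we have $j=c_4^3/\Delta$ with $c_4=16(a_2^2-3a_4)$ and $\Delta=16(a_2^2a_4^2-4a_4^3-4a_2^3a_6+18a_2a_4a_6-27a_6^2)$, so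
\begin{equation}\label{eq:j27}
\frac{j}{27}=\frac{4096\,(a_2^2/3-a_4)^3}{\Delta}.
\end{equation}
In characteristic $3$ the curve is supersingular, that is, has no point of order $3$ over $\overline{\mathbb{F}}_3$, if and only if $a_2=0$; then $\Delta=-64a_4^3=-a_4^3$ and $j=0$.

\begin{example}\label{ex:two}
The curve $y^2=x(x^2+ax+b)$ is $2$-isogenous to $y^2=x(x^2-2ax+a^2-4b)$. Take
\[
E_0:y^2=x^3-\sqrt3\,x^2+x,\qquad E:y^2=x^3+2\sqrt3\,x^2-x .
\]
Over $\mathbb{Z}_3[\sqrt3]$ both curves have good supersingular reduction. For $E_0$ we have $a_2^2/3=1=a_4$, so $j=0$. For $E$ we have $a_2^2/3=4$, $a_4=-1$ and $\Delta=256$, so $j/27=16\cdot125=2000\equiv-1\pmod3$. Modulo $3$ the quantity $a_2^2/3$ is unchanged, while $a_4$ has been multiplied by $-1\equiv2$, the degree of the isogeny. The next two lemmas show that this is the general rule once the differentials are normalized.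
\end{example}

\begin{lemma}\label{lem:a2}
Let $R$ be the ring of integers of a finite extension of $\mathbb{Q}_3$. Let $E,E'$ be elliptic curves given by equations $y^2=x^3+a_2x^2+a_4x+a_6$ and $y^2=x^3+a_2'x^2+a_4'x+a_6'$ over $R$ with unit discriminants, and let $\Omega,\Omega'$ be the differentials $dx/2y$. If $\psi:E\to E'$ is a homomorphism over the fraction field of $R$ and $\psi^*\Omega'=c\,\Omega$, then $c\in R$ and $c\,a_2-c^3a_2'\in3R$.
\end{lemma}

\begin{proof}
Let $T=-x/y$ and $W=-1/y$. The equation of $E$ becomes $W=T^3+a_2T^2W+a_4TW^2+a_6W^3$, so $W=T^3(1+a_2T^2+O(T^4))$. Then $x=T/W=T^{-2}-a_2+O(T^2)$ and $y=-T^{-3}(1-a_2T^2+O(T^4))$, so $\Omega=(1+a_2T^2+O(T^4))\,dT$. The homomorphism $\psi$ extends to the smooth models over $R$, which are N\'eron models, so near the origin it is given by a power series $c_1T+c_2T^2+c_3T^3+\cdots$ over $R$. Then $\psi^*\Omega'=\big(c_1+2c_2T+(3c_3+a_2'c_1^3)T^2+\cdots\big)dT$. Comparing with $c\,\Omega$ gives $c_1=c$ and $3c_3+a_2'c^3=c\,a_2$.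
\end{proof}

Let $k=\overline{\mathbb{F}}_3$, let $E$ be a supersingular curve over $k$, and let $\Omega\neq0$ be an invariant differential. After scaling the coordinates we can write $E:y^2=x^3+Ax+B$ with $\Omega=dx/2y$. The changes of coordinates that preserve the shape of the equation are $x=u^2x'+r$, $y=u^3y'$; they replace $dx/2y$ by $dx'/2y'=u\,dx/2y$ and, since $(u^2x'+r)^3=u^6x'^3+r^3$, they replace $A$ by $u^{-4}A$. So $A=A(E,\Omega)\neq0$ depends only on $(E,\Omega)$, and $A(E,u\Omega)=u^{-4}A(E,\Omega)$.

\begin{lemma}\label{lem:A}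
Let $\psi:E\to E_1$ be an isogeny of supersingular curves over $k$ of degree prime to $3$, with $\psi^*\Omega_1=c\,\Omega$. Then $A(E_1,\Omega_1)=(\deg\psi)\,c^{-4}A(E,\Omega)$.
\end{lemma}

\begin{proof}
Both curves have $j=0$, so there is an isomorphism $\iota:E_1\to E$. Let $\iota^*\Omega=u\,\Omega_1$. Then $A(E,\Omega)=A(E_1,u\Omega_1)$, so $A(E_1,\Omega_1)=u^4A(E,\Omega)$. The endomorphism $\iota\psi$ of $E$ has degree $\deg\psi$ and multiplies $\Omega$ by $uc$. So it suffices to prove: if $\psi\in\mathrm{End}(E)$ and $\psi^*\Omega=c\,\Omega$, then $\deg\psi=c^4$ in $k$.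

The action on $\Omega$ is a ring homomorphism $\mathrm{End}(E)\to k$ whose kernel consists of $0$ and the inseparable isogenies. Let $c'$ be the image of the dual $\hat\psi$. Since $\psi+\hat\psi$ and $\psi\hat\psi=\deg\psi$ are integers, $c$ and $c'$ are the two roots of a quadratic polynomial over $\mathbb{F}_3$, and $cc'=\deg\psi$. We show that $c'=c^3$. If $c\notin\mathbb{F}_3$, then $c^3\neq c$ is the other root. If $c\in\mathbb{F}_3$, lift it to an integer $\tilde c$. Then $\psi-\tilde c$ is inseparable or zero, so $3$ divides $\deg(\psi-\tilde c)=\deg(\hat\psi-\tilde c)$. A separable isogeny has degree equal to the order of its kernel, and $E(k)$ has no point of order $3$. So $\hat\psi-\tilde c$ is inseparable or zero, and $c'=c=c^3$.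
\end{proof}

\begin{proposition}\label{prop:j}
Let $f\geq1$ be prime to $3$ and let $\mathfrak{a}$ be a proper lattice for the order $\mathbb{Z}+f\mathcal{O}$. At the place given by $\overline{\mathbb{Q}}\subset\overline{\mathbb{Q}}_3$, the curve $\mathbb{C}/\mathfrak{a}$ has potentially good supersingular reduction, $j(\mathfrak{a})/27$ is integral, and $j(\mathfrak{a})/27\equiv(1-f)^3$. In particular, for a proper $\mathcal{O}_m$-lattice, $j(\mathfrak{a})/27\equiv0$ if $m$ is even and $j(\mathfrak{a})/27\equiv-1$ if $m$ is odd.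
\end{proposition}

\begin{proof}
Let $E=\mathbb{C}/\mathfrak{a}$ and $E_0=\mathbb{C}/\mathfrak{a}\mathcal{O}$. The inclusion of lattices gives an isogeny $\psi:E\to E_0$ of degree $f$, and $j(E_0)=0$ because $\mathcal{O}$ is principal. The curves, their endomorphisms and $\psi$ are defined over $\overline{\mathbb{Q}}$, and the $j$-invariants are integral. So there is a finite extension of $K_v$, with ring of integers $R$ and maximal ideal $\mathfrak{m}$, over which all of these are defined and $E,E_0$ have models as in Lemma~\ref{lem:a2}.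

Consider either curve. Multiplication by $f\pi$ is an endomorphism that multiplies $\Omega$ by $c=f\pi$. Lemma~\ref{lem:a2} gives $c(1-c^2)a_2\in3R$. Since $1-c^2$ and $f$ are units and $3=-\pi^2$, we get $a_2=\pi g$ with $g\in R$. So the reduction has $\bar a_2=0$ and is supersingular, with $A=\bar a_4\neq0$ and $\bar\Delta=-A^3$. Since $a_2^2/3=-g^2$, formula \eqref{eq:j27} reads $j/27=-4096(g^2+a_4)^3/\Delta\in R$, and
\[
j/27\equiv(1+\xi)^3\pmod{\mathfrak{m}},\qquad\xi:=\bar g^{\,2}/A .
\]
Let $g,A,\xi$ refer to $E$ and $g_0,A_0,\xi_0$ to $E_0$, and let $\psi^*\Omega_0=c\,\Omega$. Then $c\in R^\times$, because $c$ divides $f=\hat\psi\psi$ in $R$. Lemma~\ref{lem:a2} gives $\pi(g-c^2g_0)\in3R$, so $\bar g_0=\bar c^{-2}\bar g$. The reduction of $\psi$ has degree $f$ and multiplies differentials by $\bar c$, so $A_0=f\bar c^{-4}A$ by Lemma~\ref{lem:A}. Therefore $\xi=f\xi_0$. From $j(E_0)=0$ we get $(1+\xi_0)^3=0$, so $\xi_0=-1$ and $\xi=-f$. For $f=5^m\equiv(-1)^m\pmod 3$, the residue $(1-f)^3$ is $0$ or $8=-1$.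
\end{proof}

For conductors $f\equiv1\pmod3$ the residue is always $0$; the alternation needs $5\equiv-1\pmod3$.

\section{The unit modulo $\pi^2$ and the odd layers}\label{sec:odd}

Let $m\geq1$ and let $K_v'$ be the completion of $K[m]$ at the prime induced by $\overline{\mathbb{Q}}\subset\overline{\mathbb{Q}}_3$. By Lemma~\ref{lem:primes}(b), $K_v'$ is the unramified quadratic extension of $K_v$, with uniformizer $\pi$ and residue field $\mathbb{F}_9$, and $\sigma_{\mathfrak{p}}$ acts on it as the Frobenius automorphism over $K_v$. Let $v$ be the valuation with $v(\pi)=1$, so $v(3)=2$.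

\begin{proposition}\label{prop:t}
Let $m\geq1$, let $\mathfrak{a}$ be a proper $\mathcal{O}_m$-lattice, and let $t=t(\mathfrak{a})\in K_v'$. Then the residue $\bar t$ is $1$ or $-1$.
\begin{enumerate}
\item[(a)] If $\bar t=1$, then $t\equiv1\pmod{\pi^2}$.
\item[(b)] If $\bar t=-1$, write $t\equiv-1+\beta\pi\pmod{\pi^2}$ with $\beta\in\mathbb{F}_9$. Then $\beta^2=-1$ if $m$ is even and $\beta^2=1$ if $m$ is odd.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:CM}, $t$ is a unit of $K_v'$. By Lemma~\ref{lem:jt}, equation \eqref{eq:model} holds with $j=j(\mathfrak{a}\mathfrak{n}_m^{-1})$. The lattice $\mathfrak{a}\mathfrak{n}_m^{-1}$ is a proper $\mathcal{O}_m$-lattice, so $v(j)\geq6$ by Proposition~\ref{prop:j}. Modulo $3$ we have $T^2+13T+49\equiv(T-1)^2$ and $T^2+5T+1\equiv(T+1)^2$, so $(\bar t-1)^2(\bar t+1)^6=0$.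

(a) Put $t=1+y$. Then $j=(y^2+15y+63)(y^2+7y+7)^3/(1+y)$, and only the first factor is not a unit. If $v(y)=1$, its three terms have valuations $2,3,4$, so $v(j)=2<6$. Hence $v(y)\geq2$.

(b) Put $t=y-1$, so $y\equiv\beta\pi\pmod{\pi^2}$. Then $j=(y^2+11y+37)(y^2+3y-3)^3/(y-1)$. Since $v(3y)\geq3$ and $-3=\pi^2$, we have $y^2+3y-3\equiv(\beta^2+1)\pi^2\pmod{\pi^3}$. Also $(y^2+11y+37)/(y-1)\equiv-37\equiv-1\pmod\pi$ and $\pi^6=-27$. So $j/27\equiv(\beta^2+1)^3\pmod\pi$. Cubing is injective on $\mathbb{F}_9$, so Proposition~\ref{prop:j} gives $\beta^2+1=0$ for $m$ even and $\beta^2+1=-1$, that is $\beta^2=1$, for $m$ odd.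
\end{proof}

\begin{corollary}\label{cor:phi}
Let $n\geq1$ and $m=n+1$.
\begin{enumerate}
\item[(a)] If $n$ is odd, then $\varphi(u_n)=0$.
\item[(b)] Let $n$ be even, let $\mathfrak{a}$ be a proper $\mathcal{O}_m$-lattice, and let $\gamma\in\Gamma_n$ be the restriction of $\sigma_{\mathfrak{a}}^{-1}$. Then $\varphi(u_n)(\gamma)\neq0$ if and only if $\overline{t(\mathfrak{a})}=-1$.
\end{enumerate}
\end{corollary}

\begin{proof}
Every $\gamma\in\Gamma_n$ is the restriction of some $\sigma_{\mathfrak{a}}^{-1}$. Since $\mathrm{Gal}(K[m]/K_n)=\{1,\sigma_{\mathfrak{p}}\}$ and $G_m$ is abelian, Lemma~\ref{lem:CM} gives $\gamma u_n=t(\mathfrak{a})\,t(\mathfrak{a})^{\sigma_{\mathfrak{p}}}$. The automorphism $\sigma_{\mathfrak{p}}$ fixes $\pi$ and cubes residues. So $\gamma u_n\equiv1\pmod{\pi^2}$ in case (a) of Proposition~\ref{prop:t}, and in case (b)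
\[
\gamma u_n\equiv(-1+\beta\pi)(-1+\beta^3\pi)\equiv1-(\beta+\beta^3)\pi\pmod{\pi^2}.
\]
If $n$ is odd, then $m$ is even, $\beta^2=-1$ and $\beta+\beta^3=0$. If $n$ is even, then $\beta=\pm1$ and $\beta+\beta^3=2\beta\neq0$. Now use $\ker\kappa=\pm U^{(2)}$.
\end{proof}

Corollaries~\ref{cor:phi}(a) and~\ref{cor:criterion} prove that $e_n-e_{n-1}\geq4\cdot5^{n-1}$ for all odd $n\geq n_0(d)$. For $d=5$ this is Theorem~\ref{thm:main}(a).

\section{Supersingular pairs and the even layers}\label{sec:even}

For even $n$ it is not enough to know that $\varphi(u_n)\neq0$: we need a coset of $\Gamma_n[5]$ on which $\varphi(u_n)$ is not constant. By \eqref{eq:kernel}, a coset corresponds to the five classes of level $m$ above one class of level $m-1$, and these are obtained from that class by isogenies of degree $5$. The sign $\overline{t(\mathfrak{a})}$ depends only on a supersingular point of $X_0(7)$ in characteristic $3$. There are two such points, and we count the $5$-isogenies between them.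

\subsection{The two supersingular pairs}

We use the coarse moduli scheme $Y$ of $[\Gamma_0(7)]$ over $\mathbb{Z}[1/7]$ (Deligne--Rapoport; Katz--Mazur). It is normal and finite over $\mathbb{Z}[1/7][j]$, its function field is $\mathbb{Q}(t)$, and its points over an algebraically closed field of characteristic $\neq7$ are the isomorphism classes of pairs $(E,C)$ with $|C|=7$. By the second formula of Lemma~\ref{lem:jt}, $t$ is a root of
\[
P_j(T)=(T^2+13T+49)(T^2+245T+2401)^3-jT^7,
\]
which is monic over $\mathbb{Z}[j]$. So $t$ is a regular function on $Y$, and $t(P)\in k=\overline{\mathbb{F}}_3$ is defined for every pair $P$ over $k$. A pair $(E,C)$ over a finite extension of $\mathbb{Q}_3$ with good reduction extends over the ring of integers $R$ and gives an $R$-point of $Y$. Therefore the residue of $t(E,C)$ is the value of $t$ at the reduced pair. We also use that reduction is a bijection on $5$-torsion and on $7$-torsion points, and commutes with taking quotients by subgroups of order $5$.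

Let $E_s:y^2=x^3-x$ be the supersingular curve over $k$. It has the automorphisms $\omega:(x,y)\mapsto(x+1,y)$ and $i:(x,y)\mapsto(-x,\sqrt{-1}\,y)$, with $\omega^2+\omega+1=0$, $i^2=-1$ and $i\omega i^{-1}=\omega^{-1}$. The automorphisms are the substitutions $x=u^2x'+r$, $y=u^3y'$ with $u^4=1$ and $r^3=r$, so $\mathrm{Aut}(E_s)=\{\pm\omega^a,\pm\omega^ai\}$ has order $12$.

\begin{lemma}\label{lem:End}
$\mathrm{End}(E_s)=\mathbb{Z}[\omega]\oplus\mathbb{Z}[\omega]i$, and $\deg(a+bi)=N(a)+N(b)$ for $a,b\in\mathbb{Z}[\omega]$.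
\end{lemma}

\begin{proof}
We have $ia=\bar ai$ for $a\in\mathbb{Z}[\omega]$, and the dual of $bi$ is $-i\bar b=-bi$. So $\deg(a+bi)=(a+bi)(\bar a-bi)=a\bar a-abi+bai-b\bar bi^2=N(a)+N(b)$. In particular the sum is direct, and orthogonal for the form $\langle x,y\rangle=\deg(x+y)-\deg x-\deg y$. On each summand the Gram matrix has rows $(2,-1)$ and $(-1,2)$ and determinant $3$, so the ring has determinant $9$. Recall that $\mathrm{End}(E_s)$ is an order in the quaternion algebra over $\mathbb{Q}$ ramified at $3$ and $\infty$, with $\deg$ as reduced norm, and that an order of index $\mu$ in a maximal order of this algebra has determinant $9\mu^2$. So our ring is maximal, and equals the order $\mathrm{End}(E_s)$ that contains it.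
\end{proof}

\begin{lemma}\label{lem:pairs}
Up to isomorphism there are exactly two supersingular pairs over $k$, namely $P_+$ with $t(P_+)=1$, $|\mathrm{Aut}\,P_+|=6$, and $P_-$ with $t(P_-)=-1$, $|\mathrm{Aut}\,P_-|=2$. Moreover $P_+=(E_s,C)$, where $C$ and $C^*=iC$ are the two eigenlines of $\omega$ on $E_s[7]$.
\end{lemma}

\begin{proof}
The classes of pairs are the orbits of $\mathrm{Aut}(E_s)$ on the eight lines of $E_s[7]\cong\mathbb{F}_7^2$. The characteristic polynomial $X^2+X+1$ of $\omega$ has the distinct roots $2,4$ modulo $7$, so $\omega$ fixes exactly two lines. If $\omega$ acts on one of them, $C$, by $\rho$, then it acts on $iC$ by $\rho^{-1}\neq\rho$, so the other is $C^*=iC$. An element $g=\pm\omega^ai$ has $g^2=\omega^a\omega^{-a}i^2=-1$, and $-1$ is not a square modulo $7$, so $g$ fixes no line. Hence there are two orbits: $\{C,C^*\}$, with stabilizers $\{\pm\omega^a\}$, and the other six lines, with stabilizers $\{\pm1\}$.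

For a curve $E$ over $\mathbb{C}$, the eight values $t(E,C')$ are the roots of $P_{j(E)}$ with multiplicity: this holds when the values are distinct, since both sides give monic polynomials of degree $8$ with the same roots, and it extends to all $E$ by continuity. Take $j(E)=0$. The reduction of $E$ is $E_s$, and $P_0(T)\equiv(T-1)^2(T+1)^6\pmod3$. So $t=1$ on exactly two lines of $E_s[7]$ and $t=-1$ on six. Since $t$ is constant on orbits, these sets are the two orbits.
\end{proof}

For supersingular pairs $P=(E,C')$ and $Q$ let $\nu(P,Q)$ be the number of subgroups $D\subset E$ of order $5$ with $(E/D,\text{image of }C')\cong Q$. There are six subgroups $D$ and each $E/D$ is supersingular, so $\nu(P,P_+)+\nu(P,P_-)=6$.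

\begin{lemma}\label{lem:counts}
$\nu(P_+,P_+)=0$, $\nu(P_+,P_-)=6$, $\nu(P_-,P_+)=2$, $\nu(P_-,P_-)=4$.
\end{lemma}

\begin{proof}
Suppose that $a+bi\in\mathrm{End}(E_s)$ has degree $5$ and maps $C$ to $C$. Both $C$ and $C^*$ are stable under $\mathbb{Z}[\omega]$. For $x\in C$ we have $ax\in C$ and $b(ix)\in C^*$, so $b(ix)\in C\cap C^*=0$. Thus $b$ kills $C^*$ and $7\mid N(b)$. As $N(b)\leq5$, we get $b=0$ and $N(a)=5$, which is impossible because $5$ is inert in $K$. So $\nu(P_+,P_+)=0$ and $\nu(P_+,P_-)=6$. The number of isogenies of degree $5$ from $P$ to $Q$ that carry one subgroup of order $7$ to the other is $\nu(P,Q)|\mathrm{Aut}\,Q|$. If $\psi$ is such an isogeny, then $\hat\psi$ is one from $Q$ to $P$, since $\hat\psi\psi=5$ preserves subgroups of order $7$. Hence $\nu(P,Q)|\mathrm{Aut}\,Q|=\nu(Q,P)|\mathrm{Aut}\,P|$, which gives $6\,\nu(P_-,P_+)=2\cdot6$.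
\end{proof}

\subsection{Parents and children}

Call a proper $\mathcal{O}_k$-lattice a lattice of \emph{level} $k$. A lattice $\mathfrak{c}$ has six \emph{neighbors}, the lattices that contain it with index $5$; they correspond to the six subgroups of order $5$ of $\mathbb{C}/\mathfrak{c}$.

\begin{lemma}\label{lem:neighbors}
\begin{enumerate}
\item[(a)] All six neighbors of $\mathcal{O}$ have level $1$.
\item[(b)] Let $\mathfrak{c}$ have level $k\geq1$. One neighbor, the \emph{parent} $\mathfrak{c}\mathcal{O}_{k-1}$, has level $k-1$. The other five, the \emph{children}, have level $k+1$, and their classes form a coset of $\ker(\mathrm{Pic}(\mathcal{O}_{k+1})\to\mathrm{Pic}(\mathcal{O}_k))$.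
\item[(c)] If $\mathfrak{c}$ has level $k$ and the neighbor $\mathfrak{c}'$ has level $k'$, then $\mathbb{C}/\mathfrak{c}\to\mathbb{C}/\mathfrak{c}'$ maps $\mathfrak{c}\mathfrak{n}_k^{-1}/\mathfrak{c}$ onto $\mathfrak{c}'\mathfrak{n}_{k'}^{-1}/\mathfrak{c}'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a neighbor $\mathfrak{c}'$ of $\mathcal{O}$, the quotient $5\mathfrak{c}'/5\mathcal{O}$ is an $\mathbb{F}_5$-line in the field $\mathcal{O}/5\mathcal{O}=\mathbb{F}_{25}$. It is stable under $\mathcal{O}_1$, which acts through $\mathbb{F}_5$, but not under $\mathcal{O}$. Since $[\mathcal{O}:\mathcal{O}_1]$ is prime, the multiplier ring of $\mathfrak{c}'$ is $\mathcal{O}_1$.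

(b) The map $\mathrm{Pic}(\mathcal{O}_{k+1})\to\mathrm{Pic}(\mathcal{O}_k)$ is surjective with kernel of order $5$. After scaling, we can choose $\mathfrak{a}_0$ of level $k+1$ with $\mathfrak{a}_0\mathcal{O}_k=\mathfrak{c}$, and representatives $\mathfrak{b}$ of the five classes in the kernel with $\mathfrak{b}\mathcal{O}_k=\mathcal{O}_k$. Let $\mathfrak{a}'=\mathfrak{a}_0\mathfrak{b}$. Then $\mathfrak{a}'\mathcal{O}_k=\mathfrak{c}$, so $[\mathfrak{c}:\mathfrak{a}']=5$. Since $5\mathcal{O}_k\subset\mathcal{O}_{k+1}$, we have $5\mathfrak{c}=5\mathcal{O}_k\mathfrak{a}'\subset\mathfrak{a}'$, with index $25/5=5$. So the five lattices $\frac15\mathfrak{a}_0\mathfrak{b}$ are neighbors of $\mathfrak{c}$ of level $k+1$, and they are distinct because their classes are. The lattice $\mathfrak{c}\mathcal{O}_{k-1}$ has level $k-1$ and contains $\mathfrak{c}$ with index $5$, so it is the sixth neighbor.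

(c) We must show $\mathfrak{c}\mathfrak{n}_k^{-1}+\mathfrak{c}'=\mathfrak{c}'\mathfrak{n}_{k'}^{-1}$, and we check this after tensoring with each $\mathbb{Z}_q$. For $q=7$, the lattices $\mathfrak{c}$ and $\mathfrak{c}'$ agree and both orders become $\mathcal{O}\otimes\mathbb{Z}_7$, so both sides are $\alpha^{-1}(\mathfrak{c}\otimes\mathbb{Z}_7)$. For $q\neq7$, the ideals $\mathfrak{n}_k$ and $\mathfrak{n}_{k'}$ contain the unit $7$ and become trivial, so both sides are $\mathfrak{c}'\otimes\mathbb{Z}_q$.
\end{proof}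

Let $\mathfrak{c}$ have level $k\geq0$. The reduction of $(\mathbb{C}/\mathfrak{c},\mathfrak{c}\mathfrak{n}_k^{-1}/\mathfrak{c})$ is a supersingular pair by Proposition~\ref{prop:j}. We say that $\mathfrak{c}$ has \emph{type} $+$ or $-$ according as this pair is $P_+$ or $P_-$, that is, according as $\overline{t(\mathfrak{c})}$ is $1$ or $-1$. By Lemma~\ref{lem:neighbors}(c) and Lemma~\ref{lem:counts}, a lattice of type $+$ has six neighbors of type $-$, and a lattice of type $-$ has two neighbors of type $+$ and four of type $-$.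

\begin{proposition}\label{prop:even}
If $n\geq2$ is even, then $\varphi^{\mathrm{new}}(u_n)\neq0$.
\end{proposition}

\begin{proof}
Let $\mathfrak{c}$ have type $-$ and level $k\geq1$. Only one of its neighbors is the parent, so at least $2-1=1$ child has type $+$ and at least $4-1=3$ children have type $-$. Whatever its type, $\mathcal{O}$ has at least four neighbors of type $-$, and they have level $1$. By induction there is a lattice of type $-$ at every level $k\geq1$.

Take $\mathfrak{c}$ of type $-$ and level $n$. Its children $\mathfrak{a}$ have level $m=n+1$. By Lemma~\ref{lem:neighbors}(b) and \eqref{eq:kernel}, the restrictions of the elements $\sigma_{\mathfrak{a}}^{-1}$ to $K_n$ form one coset of $\Gamma_n[5]$. Both types occur among the children, so by Corollary~\ref{cor:phi}(b) the function $\varphi(u_n)$ takes both zero and nonzero values on this coset. Hence its new component is nonzero.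
\end{proof}

Proposition~\ref{prop:even} and Corollary~\ref{cor:criterion} prove that $e_n=e_{n-1}$ for all even $n\geq\max(2,n_0(d))$. For $d=5$ this is Theorem~\ref{thm:main}(b). Theorem~\ref{thm:main} and the first assertion of Theorem~\ref{thm:family} are now proved.

\section{Growth of $e_n$ and the conditions on $d$}\label{sec:growth}

\begin{proof}[End of the proof of Theorem~\ref{thm:family}]
Let $n\geq n_0$ be odd. Then $e_n\geq4\cdot5^{n-1}$ and $e_{n+1}=e_n$, so $e_n/5^n\geq4/5$ and $e_{n+1}/5^{n+1}\geq4/25$. Hence $\liminf_ne_n/5^n>0$. If $e_n/5^n$ had a finite limit $c$, then $e_{n+1}/5^{n+1}=\frac15\,e_n/5^n$ for large odd $n$ would give $c=c/5$, so $c=0$, a contradiction. For $d=5$ we have $n_0=1$, and for odd $n$,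
\[
e_n\geq\sum_{1\leq k\leq n,\ k\text{ odd}}4\cdot5^{k-1}=4\cdot\frac{25^{(n+1)/2}-1}{24}=\frac{5^{n+1}-1}{6}.
\]
So $e_n/5^n\geq(5-5^{-n})/6$ for odd $n$, and $e_n/5^n=e_{n-1}/5^n\geq(1-5^{-n})/6$ for even $n\geq2$. This gives $\liminf_ne_n/5^n\geq1/6$.
\end{proof}

The conditions on $d$ say that $\mathfrak{p}$ is ramified in $L$ and is the only ramified prime that splits completely in $K_\infty$. The proof of Proposition~\ref{prop:genus} shows what happens otherwise.

\begin{remark}\label{rem:inert}
Let $d>1$ be cube-free, prime to $3$ and $\not\equiv\pm1\pmod9$, and suppose that $d$ has a prime factor $q\equiv2\pmod3$ with $q\neq5$. Then $q$ is inert in $K$ and lies in $\mathbb{Z}_5^\times$, so by \eqref{eq:Gm} the prime $(q)$ splits completely in every $K[m]$. It is ramified in $L$ because $3$ does not divide the exponent of $q$ in $d$. So the second term of \eqref{eq:genusseq} contains two copies of $\mathrm{Map}(\Gamma_n,\mathbb{F}_3)$, from $\mathfrak{p}$ and from $q$, and its new part has length at least $2$. The image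 of $\mathcal{E}_n^{\mathrm{new}}\cong\Lambda_n$ in it is killed by $3$ and has length at most $1$. Hence $C_n^{\mathrm{new}}\neq0$ for every $n\geq1$, the equality $e_n=e_{n-1}$ never holds, and $e_n\geq\sum_{k=1}^n4\cdot5^{k-1}=5^n-1$. The simplest example is $d=2$.
\end{remark}

\begin{remark}\label{rem:split}
Let $d>1$ be cube-free with prime factors $5$ or $\equiv1\pmod3$, but $d\equiv\pm1\pmod9$. Then $d$ is a cube in $\mathbb{Z}_3$, so $\mathfrak{p}$ splits in $L$. For large $n$ the second term of \eqref{eq:genusseq} has no new part, so $C_n^{\mathrm{new}}=0$ if and only if $\mathrm{Cl}(K_n)_3^{\mathrm{new}}=0$, and the residues of units modulo $\pi^2$ play no role in the criterion.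
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gross}
Gross, \emph{Heegner points on $X_0(N)$}, 1984.

\bibitem{Serre}
Serre, \emph{Local Fields}.

\bibitem{Problem}
\texttt{https://api.drum.lib.umd.edu/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 6d4c25b2-ecd7-49b5-a36a-4ffe7c937592/\allowbreak content}

\end{thebibliography}
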